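# Quasidiagonal quasinilpotent operators as limits of block-diagonal nilpotents

Throughout, $\mathcal H$ is a complex, infinite-dimensional, separable Hilbert space, $\mathcal B(\mathcal H)$ is the set of bounded linear operators on it, and $\mathcal{PF}(\mathcal H)$ is the set of finite-rank orthogonal projections. The spectral radius is written $r(T)$. Two textbook facts about it are used all the time:
$$r(T)=\lim_{m}\|T^m\|^{1/m}=\inf_{m\ge1}\|T^m\|^{1/m}. \tag{1}$$
The first consequence of (1) is that $r(T)$ can be computed in any C\*-algebra containing $T$. The second is that $r$ is upper semicontinuous in norm, being an infimum of continuous functions: given $\varepsilon>0$, pick $m$ with $\|T^m\|^{1/m}<r(T)+\varepsilon$. The same inequality holds with $X$ in place of $T$ for all $X$ close to $T$, so $r(X)<r(T)+\varepsilon$ for those $X$. An operator is **quasinilpotent** if $\sigma(T)=\{0\}$, that is, $r(T)=0$.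

## 1. Compact operators, where one finite block is enough

**Definition.** An operator $T\in\mathcal B(\mathcal H)$ is *block-diagonal* if there are $P_n\in\mathcal{PF}(\mathcal H)$ converging strongly to $I$ with $TP_n=P_nT$ for all $n$. The set of these operators is $(\mathrm{BD})$. Put
$$(\mathrm{Nil})=\{M\in\mathcal B(\mathcal H): M^k=0\text{ for some }k\ge1\},\qquad (\mathrm{BDN})=(\mathrm{Nil})\cap(\mathrm{BD}).$$

For example, a direct sum $\bigoplus_n T_n$ of matrices $T_n$ on $\mathbb C^{d_n}$ with $\sup_n\|T_n\|<\infty$ is block-diagonal: take for $P_n$ the projection onto the first $n$ summands.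

The question of these notes is which operators are norm limits of elements of $(\mathrm{BDN})$. For compact operators it has a short answer.

**Proposition A.** If $K$ is compact, then $\operatorname{dist}(K,(\mathrm{BDN}))\le r(K)$. In particular, every compact quasinilpotent operator lies in $\overline{(\mathrm{BDN})}$.

**Proof.** Fix an orthonormal basis and let $P_n$ be the projection onto the span of its first $n$ vectors. Since $P_n\to I$ strongly with $\|P_n\|\leq 1$, the convergence is uniform on relatively compact sets, so $\|P_nK-K\|\to0$. Applying this to $K^*$ gives $\|KP_n-K\|\to0$. Put $K_n=P_nKP_n$. Then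
$$\|K_n-K\|\le\|P_n(KP_n-K)\|+\|P_nK-K\|\to0 .$$
Let $\varepsilon>0$. By upper semicontinuity we can fix $n$ with $\|K-K_n\|<\varepsilon$ and $r(K_n)<r(K)+\varepsilon$. On the finite-dimensional space $P_n\mathcal H$, Schur's theorem gives an orthonormal basis in which $K_n$ is upper triangular. Write $K_n=D+N$, where $D$ is its diagonal and $N$ is strictly upper triangular, both extended by $0$ off $P_n\mathcal H$. The diagonal entries are eigenvalues of $K_n$, so $\|D\|\le r(K_n)$. Also $N^n=0$, and for $m\ge n$ we have $P_mN=N=NP_m$, so $N\in(\mathrm{BDN})$. Finally $\|K-N\|\le\|K-K_n\|+\|D\|<r(K)+2\varepsilon$. $\blacksquare$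

The operators that can be reached at all from block-diagonal ones are the following.

**Definition.** An operator $T$ is *quasidiagonal* if there are $P_n\in\mathcal{PF}(\mathcal H)$ converging strongly to $I$ with $\|TP_n-P_nT\|\to0$. The set of these operators is $(\mathrm{QD})$, and $(\mathrm{QDN})=(\mathrm{Nil})\cap(\mathrm{QD})$.

For example, every compact operator is quasidiagonal, since $KP_n$ and $P_nK$ both tend to $K$. We use the known fact
$$\overline{(\mathrm{BD})}=(\mathrm{QD}), \tag{2}$$
which says in particular that $(\mathrm{QD})$ is closed. Here is an operator that is not quasidiagonal: the unilateral shift $V$. Otherwise (2) gives $B\in(\mathrm{BD})$ with $\|V-B\|<\frac13$, so $\|Bx\|\ge\frac23\|x\|$ for all $x$. If the projections $P_n$ commute with $B$, then $B$ maps the finite-dimensional space $P_n\mathcal H$ injectively into itself, hence onto itself. So the range of $B$ contains every $P_n\mathcal H$ and is dense; it is closed because $B$ is bounded below. Thus $B$ is invertible with $\|B^{-1}\|\le\frac32$, and $\|V-B\|\,\|B^{-1}\|<1$ makes $V$ invertible,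 which is false.

**What changes for a general quasidiagonal $T$?** We are asking: *does every quasidiagonal $T$ with $\sigma(T)=\{0\}$ belong to $\overline{(\mathrm{BDN})}$?* The problem is taken from "Approximation in the Class of Quasidiagonal Operators". The known background is this. Every quasinilpotent operator lies in $\overline{(\mathrm{Nil})}$. Herrero showed that $\overline{(\mathrm{QDN})}=\overline{(\mathrm{BDN})}$. Clearly $\overline{(\mathrm{BDN})}\subseteq(\mathrm{QD})\cap\overline{(\mathrm{Nil})}$, and Herrero showed that this inclusion is strict. So a quasidiagonal quasinilpotent is a limit of block-diagonal operators, and separately a limit of nilpotents, and these two facts together do not by themselves produce a limit of block-diagonal nilpotents.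

## 2. Infinitely many blocks: controlling the order of nilpotency

Try the proof of Proposition A on $B=\bigoplus_nB_n$ with finite blocks $B_n$. Schur's theorem in each block gives $N=\bigoplus_nN_n$ with each $N_n$ nilpotent and $\|B-N\|\le\sup_n r(B_n)\le r(B)$. But the order of $N_n$ may be as large as the size of the block, and then no power of $N$ is zero. For instance, let $T_n$ act on $\mathbb C^{n+1}$ as the weighted shift with weights $1,\frac12,\dots,\frac1n$. In $T=\bigoplus_nT_n$ the largest product of $k$ consecutive weights is $1/k!$, so $\|T^k\|=1/k!$. Hence $T$ is quasinilpotent, every block is nilpotent, and no power of $T$ vanishes. It is not compact, since each block contains a weight $1$. Schur's theorem changes nothing here, because the blocks are already strictly triangular. We must find nilpotents whose order is bounded in terms of the norms $\|T^j\|$ only.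

For weighted shifts this can be done by hand.

**Proposition B.** Let $T=\bigoplus_nT_n$ be bounded, where $T_n$ acts on $\mathbb C^{d_n}$ by $T_ne_1=0$ and $T_ne_j=w_{n,j}e_{j-1}$ for $2\le j\le d_n$. Then $\operatorname{dist}(T,(\mathrm{BDN}))\le r(T)$.

**Proof.** Let $r>r(T)$ and choose $k\ge1$ with $\|T^k\|<r^k$. The product of any $k$ consecutive weights in one block has modulus $\|T^ke_j\|$ for some basis vector $e_j$ of that block, so it is less than $r^k$. Hence among any $k$ consecutive weights at least one has modulus less than $r$. Let $M$ be obtained from $T$ by replacing all weights of modulus less than $r$ by $0$. Then $\|T-M\|\le r$. Each $M^ke_j$ is either $0$ because $j\le k$, or a multiple of $e_{j-k}$ whose coefficient contains a zero weight. So $M^k=0$. The operator $M$ has the same block structure as $T$, so $M\in(\mathrm{BDN})$. Let $r\downarrow r(T)$. $\blacksquare$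

The proof depends on a basis in which $T$ moves each vector to a multiple of a single other one. A general block has no such basis. What we shall show is that the conclusion survives.

## 3. A theorem in every C\*-algebra, and what it gives

For a C\*-algebra $\mathcal A$, let $\mathrm{Nil}(\mathcal A)$ be its set of nilpotent elements, and let $\widetilde{\mathcal A}$ be $\mathcal A$ if $\mathcal A$ is unital and its unitization otherwise. In both cases $\mathcal A$ is a closed ideal of $\widetilde{\mathcal A}$. For example, the unitization of the compact operators on $\mathcal H$ is the algebra of operators $\lambda I+K$ with $K$ compact.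

**Theorem 1.** Let $\mathcal A$ be a C\*-algebra, $T\in\mathcal A$, $r>r(T)$ and $\delta>0$. Put $R^2=\sum_{j\ge0}r^{-2j}\|T^j\|^2<\infty$ (with $\|T^0\|=1$). Then there is $M\in\mathcal A$ with
$$\|T-M\|\le e^{\delta}r,\qquad M^k=0\ \text{ for every integer } k\ge1\text{ with }k\delta\ge\log R.$$
Consequently $\operatorname{dist}(T,\mathrm{Nil}(\mathcal A))\le r(T)$, and every quasinilpotent element of $\mathcal A$ is a norm limit of nilpotents of $\mathcal A$.

**Theorem 2.** If $T\in(\mathrm{QD})$, then $\operatorname{dist}(T,(\mathrm{BDN}))\le r(T)$. In particular, if $T\in(\mathrm{QD})$ and $\sigma(T)=\{0\}$, then $T\in\overline{(\mathrm{BDN})}$.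

So the answer to the question is yes. The essential spectrum $\sigma_e(T)$ in the next statement is the spectrum of the image of $T$ in $\mathcal B(\mathcal H)/\mathcal K(\mathcal H)$, where $\mathcal K(\mathcal H)$ is the ideal of compact operators. Equivalently, $\lambda\notin\sigma_e(T)$ exactly when $T-\lambda$ is Fredholm. For a compact operator $\sigma_e=\{0\}$.

**Theorem 3.**

1. The constant $1$ in Theorems 1 and 2 is optimal: if $U$ is unitary in a unital C\*-algebra $\mathcal A$ and $\lambda\in\mathbb C$, then $\operatorname{dist}(\lambda U,\mathrm{Nil}(\mathcal A))=|\lambda|=r(\lambda U)$. Also $\operatorname{dist}(\lambda I,(\mathrm{BDN}))=|\lambda|$.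
2. For every $T\in\mathcal B(\mathcal H)$: $\operatorname{dist}(T,(\mathrm{BDN}))=\inf\{\|T-X\|+r(X):X\in(\mathrm{QD})\}$.
3. $\overline{(\mathrm{BDN})}$ is the norm closure of the set of quasidiagonal quasinilpotent operators. Moreover, $T\in\overline{(\mathrm{BDN})}$ if and only if there are $T_n\in(\mathrm{QD})$ with $T_n\to T$ and $r(T_n)\to0$.
4. If $\sigma_e(T)=\{0\}$, the following are equivalent: (a) $T\in\overline{(\mathrm{BDN})}$; (b) $T\in(\mathrm{QD})\cap\overline{(\mathrm{Nil})}$; (c) $T\in(\mathrm{QD})$ and $\sigma(T)=\{0\}$. Thus Herrero's strict inclusion cannot be witnessed by an operator with $\sigma_e(T)=\{0\}$.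

Why pass to C\*-algebras? If $B$ is block-diagonal, then every element of the C\*-algebra generated by $B$ and $I$ commutes with the same projections $P_n$. So a nilpotent built inside that algebra is automatically block-diagonal, and we never have to look at the blocks. The whole difficulty is then in Theorem 1.

## 4. Heights from Rota's renorming

Fix $r>r(T)$. The first ingredient is Rota's renorming. Think of $T$ as an operator on a Hilbert space and give the space the equivalent norm
$$\|x\|_*^2=\sum_{j\ge0}r^{-2j}\|T^jx\|^2 .$$
Then $\|Tx\|_*^2=r^2(\|x\|_*^2-\|x\|^2)\le r^2\|x\|_*^2$, so $T$ has norm at most $r$ in the new norm. Writing $\|x\|_*=\|Sx\|$ with $S\geq 1$ positive, this says that $C=STS^{-1}$ satisfies $\|C\|\le r$. With $A=\log S\ge0$ we have $T=e^{-A}Ce^{A}$.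

Suppose for the moment that $A=\sum_pa_pE_p$ with finitely many distinct values $a_p$ and orthogonal projections $E_p$ of sum $1$. We call $a_p$ the *height* of the subspace $E_p$. In block form,
$$E_pTE_q=e^{-(a_p-a_q)}\,E_pCE_q. \tag{3}$$
This entry carries vectors from height $a_q$ to height $a_p$. All heights lie in $[0,L]$ with $L=\log R$.

**Example (weighted shifts).** For a block as in Proposition B, $S$ is diagonal with entries $s_1=1$ and $s_j^2=1+r^{-2}|w_j|^2s_{j-1}^2$, so $C$ is the weighted shift with weights $c_j=s_{j-1}w_j/s_j$, and $|c_j|\le r$ is visible. With $a_j=\log s_j$ we have $w_j=e^{a_j-a_{j-1}}c_j$. If $|w_j|>e^{\delta}r$, then $a_j-a_{j-1}>\delta$: a large weight lowers the height by more than $\delta$. Since heights stay in $[0,L]$, there can be fewer than $L/\delta$ large weights in succession. Deleting every weight whose step does not lower the height by more than $\delta$ costs at most $e^\delta r$ and leaves a nilpotent of controlled order.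

This suggests a plan for general $T$. With $t=a_p-a_q$, keep in $M$ the entries with $t<-\delta$, and remove the others. The kept part moves strictly downward by more than $\delta$ at each application, so $M^k=0$ as soon as $k\delta\ge L$. The removed entries are individually small: for $t\ge-\delta$, (3) gives $\|E_pTE_q\|\le e^{\delta}r$.

## 5. The sharp cutoff costs a logarithm of the size

The removed part of this plan is
$$\Bigl(e^{-(a_p-a_q)}\mathbf 1_{\{a_p-a_q\ge-\delta\}}\,E_pCE_q\Bigr)_{p,q}, \tag{4}$$
and we need its operator norm, given only $\|C\|\le r$. For weighted shifts, having small entries was enough. In general it is not: the norm of (4) is not bounded by any multiple of $\|C\|$ that is independent of the size of the matrix, even with $\delta$ and $L>\delta$ fixed.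

To see this, take $2d$ one-dimensional projections, indexed by $1,\dots,d$ and $1',\dots,d'$, with heights
$$a_p=p\eta,\qquad a_{q'}=\delta+q\eta,$$
where $\eta>0$ is small (so small that the heights are distinct and lie in $[0,L]$). Let the only nonzero entries of $C$ be $c_{p,q'}=\frac1{p-q}$ for $p\ne q$.

First, $\|C\|\le\pi$. Indeed, $g(\theta)=i(\pi-\theta)$ on $(0,2\pi)$ has Fourier coefficients $\hat g(m)=\frac1{2\pi}\int_0^{2\pi}g(\theta)e^{-im\theta}d\theta=\frac1m$ for $m\ne0$ (integrate by parts) and $\hat g(0)=0$. So for vectors $x,y\in\mathbb C^d$, with $f_x(\theta)=\sum_qx_qe^{iq\theta}$ and $f_y$ defined likewise,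
$$\sum_{p\ne q}\frac{x_q\overline{y_p}}{p-q}=\frac1{2\pi}\int_0^{2\pi}g\,f_x\,\overline{f_y}\,d\theta,$$
and the right side has modulus at most $\pi\|x\|\|y\|$ because $|g|\le\pi$.

Second, $a_p-a_{q'}=-\delta+(p-q)\eta$, which is at least $-\delta$ exactly when $p\ge q$. So (4) has the entries $e^{\delta-(p-q)\eta}/(p-q)$ for $p>q$ and no others. As $\eta\to0$ with $d$ fixed, it tends to $e^{\delta}$ times the lower triangular part of $\bigl(\frac1{p-q}\bigr)$. Testing that triangular part on the unit vector $d^{-1/2}(1,\dots,1)$ on both sides shows that its norm is at least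
$$\frac1d\sum_{m=1}^{d-1}\frac{d-m}{m}=\sum_{m=1}^{d-1}\frac1m-\frac{d-1}{d}\ge\log d-1 .$$
So for small $\eta$ the norm of (4) exceeds $e^\delta(\log d-2)$, while $\|C\|\le\pi$.

The trouble comes from the jump of the function $e^{-t}\mathbf 1_{\{t\ge-\delta\}}$ at $t=-\delta$.

## 6. Extending $e^{-t}$ by reflection at $-\delta$

For nilpotency we need the entries of $M$ to vanish when $t\ge-\delta$. We do not need to keep the entries with $t<-\delta$ unchanged; they may be multiplied by anything. So the removed part may be any
$$D=\bigl(\varphi(a_p-a_q)\,E_pCE_q\bigr)_{p,q}\qquad\text{with}\qquad \varphi(t)=e^{-t}\ \text{ for } t\ge-\delta, \tag{5}$$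
and $\varphi$ is free on $(-\infty,-\delta)$. We want to choose it so that $\|D\|$ is controlled. A sufficient condition is that $\varphi(t)=\int e^{iut}\,d\mu(u)$ for a finite complex measure $\mu$ on $\mathbb R$. Since $E_pe^{iuA}Ce^{-iuA}E_q=e^{iu(a_p-a_q)}E_pCE_q$, we then have
$$D=\int e^{iuA}Ce^{-iuA}\,d\mu(u),\qquad \|D\|\le|\mu|(\mathbb R)\,\|C\| , \tag{6}$$
because $e^{iuA}$ is unitary. No choice can have $|\mu|(\mathbb R)<e^\delta$, since $|\mu|(\mathbb R)\ge|\varphi(-\delta)|=e^\delta$. And $e^\delta$ is attained by reflecting the graph at $-\delta$: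
$$\varphi(t)=e^{\delta}e^{-|t+\delta|}. \tag{7}$$
For $t\ge-\delta$ this is $e^{\delta-t-\delta}=e^{-t}$, as required. That its measure has mass $e^\delta$ follows from the classical formula
$$\frac1\pi\int_{-\infty}^\infty\frac{e^{ius}}{1+u^2}\,du=e^{-|s|},\qquad s\in\mathbb R. \tag{8}$$
To check (8), compute $\int_{-\infty}^\infty e^{-|s|}e^{-ius}ds=\frac1{1+iu}+\frac1{1-iu}=\frac2{1+u^2}$ and apply Fourier inversion, which is valid because $e^{-|s|}$ is continuous and integrable and its transform is integrable. With $s=t+\delta$, the measure of (7) is $d\mu(u)=\frac{e^\delta}{\pi}e^{iu\delta}\frac{du}{1+u^2}$, a modulated Poisson kernel. Its total mass is $e^\delta$, by (8) at $s=0$.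

**Example ($2\times2$).** Let $T=\begin{pmatrix}0&w\\0&0\end{pmatrix}$ with $w\neq 0$. Here $S=\operatorname{diag}(1,R)$ with $R^2=1+|w|^2/r^2$, so $A=\operatorname{diag}(0,L)$ with $L=\log R$, and $C$ has the single entry $c=w/R$, which satisfies $|c|\le r$. The relevant value is $t=-L$. If $L\le\delta$, then $\varphi(-L)=e^{L}$, so $D=T$ and $M=0$. If $L>\delta$, then $\varphi(-L)=e^{2\delta-L}$, so the entry of $M$ is $(e^{L}-e^{2\delta-L})c$, and $\|T-M\|=e^{2\delta-L}|c|\le e^{\delta}r$.

One more point: formula (6) makes sense for any self-adjoint $A$, with no eigenprojections, and it stays in the C\*-algebra. The projections $E_p$ will be used only to verify nilpotency.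

## 7. Proof of Theorem 1

**Step 1: write $T=e^{-A}Ce^A$ with $\|C\|\le r$ and $0\le A\le\log R$, inside $\widetilde{\mathcal A}$.** Since $\|T^j\|^{1/j}\to r(T)<r$, the root test gives $R^2<\infty$. As $\|T^{*j}T^j\|=\|T^j\|^2$, the series
$$S^2:=\sum_{j\ge0}r^{-2j}T^{*j}T^j$$
converges in norm in $\widetilde{\mathcal A}$ to a positive element. Let $S$ be its positive square root. The $j=0$ term is $1$, the other terms are positive, and $T^{*j}T^j\le\|T^j\|^2\cdot1$; hence $1\le S^2\le R^2\cdot1$. So $\sigma(S)\subseteq[1,R]$, $S$ is invertible, and continuous functional calculus gives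
$$A:=\log S\in\widetilde{\mathcal A},\qquad 0\le A\le L:=\log R .$$
Shifting the index,
$$T^*S^2T=\sum_{j\ge0}r^{-2j}T^{*(j+1)}T^{j+1}=r^2\sum_{j\ge1}r^{-2j}T^{*j}T^j=r^2(S^2-1).$$
Put $C:=STS^{-1}$. It lies in $\mathcal A$, because $\mathcal A$ is an ideal of $\widetilde{\mathcal A}$. Then
$$C^*C=S^{-1}T^*S^2TS^{-1}=r^2S^{-1}(S^2-1)S^{-1}=r^2(1-S^{-2})\le r^2,$$
so $\|C\|\le r$. Finally $S=e^A$ gives $T=S^{-1}CS=e^{-A}Ce^A$.

**Step 2: define $M\in\mathcal A$ and bound $\|T-M\|$.** Following (6) and (7), put
$$D:=\frac{e^\delta}{\pi}\int_{-\infty}^\infty e^{iu\delta}\,e^{iuA}Ce^{-iuA}\,\frac{du}{1+u^2},\qquad M:=T-D. \tag{9}$$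
The elements $e^{\pm iuA}$ of $\widetilde{\mathcal A}$ are unitary and depend norm-continuously on $u$. So the integrand is a norm-continuous function with values in the ideal $\mathcal A$, of norm at most $\|C\|/(1+u^2)$. The integral converges in norm, and since $\mathcal A$ is closed, $D\in\mathcal A$ and $M\in\mathcal A$. Since $\frac1\pi\int\frac{du}{1+u^2}=1$,
$$\|T-M\|=\|D\|\le e^\delta\|C\|\le e^\delta r .$$

**Step 3: replace $A$ by self-adjoint operators with finite spectrum.** This step provides heights, which $A$ itself may lack if its spectrum is infinite. Represent $\widetilde{\mathcal A}$ faithfully and unitally on a Hilbert space $\mathcal K$ and work in $\mathcal B(\mathcal K)$; a faithful representation is isometric. For $n\ge1$ let $f_n(t)=\lfloor nt\rfloor/n$ and $A_n=f_n(A)$, by Borel functional calculus. For $t\in[0,L]$ we have $0\le f_n(t)\le t\le L$ and $|f_n(t)-t|\le\frac1n$, and $f_n$ takes finitely many values on $[0,L]$. Hence $\|A_n-A\|\le\frac1n$, and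
$$A_n=\sum_pa_pE_p$$
is a finite sum with distinct $a_p\in[0,L]$ and mutually orthogonal projections $E_p$ with $\sum_pE_p=1$. Of course $a_p$ and $E_p$ depend on $n$, and $E_p$ need not lie in $\widetilde{\mathcal A}$. Put
$$M_n:=e^{-A_n}Ce^{A_n}-D_n,\qquad D_n:=\frac{e^\delta}{\pi}\int_{-\infty}^\infty e^{iu\delta}e^{iuA_n}Ce^{-iuA_n}\frac{du}{1+u^2}.$$

**Step 4: $M_n\to M$ in norm.** This will let us transfer nilpotency from $M_n$ to $M$. Since $f_n(t)\to t$ uniformly on $[0,L]$, also $e^{\pm f_n(t)}\to e^{\pm t}$ uniformly there, so $e^{\pm A_n}\to e^{\pm A}$ in norm and $e^{-A_n}Ce^{A_n}\to e^{-A}Ce^A=T$. For the integrals, $|e^{iuf_n(t)}-e^{iut}|\le|u|\,|f_n(t)-t|$ gives $\|e^{\pm iuA_n}-e^{\pm iuA}\|\le|u|/n$. Therefore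
$$\|e^{iuA_n}Ce^{-iuA_n}-e^{iuA}Ce^{-iuA}\|\le\min\{2|u|/n,\;2\}\,\|C\|,$$
and
$$\|D_n-D\|\le\frac{e^\delta\|C\|}{\pi}\int_{-\infty}^\infty\frac{\min\{2|u|/n,2\}}{1+u^2}\,du\longrightarrow0$$
by dominated convergence: the integrand tends to $0$ for each $u$ and is at most $2/(1+u^2)$.

**Step 5: the entries of $M_n$ vanish unless they lower the height by more than $\delta$.** With $t=a_p-a_q$, the relations $E_pe^{zA_n}=e^{za_p}E_p$ and $e^{zA_n}E_q=e^{za_q}E_q$ for $z\in\mathbb C$ give $E_pe^{-A_n}Ce^{A_n}E_q=e^{-t}E_pCE_q$ and
$$E_pD_nE_q=\Bigl(\frac{e^\delta}{\pi}\int_{-\infty}^\infty\frac{e^{iu(t+\delta)}}{1+u^2}\,du\Bigr)E_pCE_q=e^\delta e^{-|t+\delta|}E_pCE_q,$$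
by (8). Hence
$$E_pM_nE_q=\bigl(e^{-t}-e^\delta e^{-|t+\delta|}\bigr)E_pCE_q. \tag{10}$$
If $t\ge-\delta$, then $e^\delta e^{-|t+\delta|}=e^{-t}$ and the bracket is zero. So $E_pM_nE_q=0$ unless $a_p<a_q-\delta$.

**Step 6: $M_n^k=0$ whenever $k\ge1$ and $k\delta\ge L$.** Insert $\sum_pE_p=1$ between the factors and at both ends:
$$M_n^k=\sum_{p_0,\dots,p_k}E_{p_0}M_nE_{p_1}M_nE_{p_2}\cdots M_nE_{p_k}.$$
In a nonzero term each factor $E_{p_{l-1}}M_nE_{p_l}$ is nonzero, so $a_{p_{l-1}}<a_{p_l}-\delta$ for $l=1,\dots,k$ by Step 5. Adding these inequalities gives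
$$a_{p_0}<a_{p_k}-k\delta\le L-k\delta\le0,$$
which contradicts $a_{p_0}\ge0$. So every term is zero.

**Step 7: conclusion.** Let $k\ge1$ with $k\delta\ge L=\log R$. This condition does not involve $n$, so by Steps 4 and 6 and continuity of multiplication, $M^k=\lim_nM_n^k=0$. Together with Step 2 this is the main assertion. For given $r>r(T)$ and $\delta>0$ such a $k$ exists, so $\operatorname{dist}(T,\mathrm{Nil}(\mathcal A))\le e^\delta r$. Letting $\delta\downarrow0$ and $r\downarrow r(T)$ gives $\operatorname{dist}(T,\mathrm{Nil}(\mathcal A))\le r(T)$. If $T$ is quasinilpotent, the distance is $0$. $\blacksquare$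

The gap $\delta$ is used in Step 6. With $\delta=0$ the entries of $M_n$ would still strictly lower the height, but the number of possible strict descents would be bounded only by the number of values $a_p$, which grows with $n$ in general.

## 8. Proof of Theorem 2

Let $T\in(\mathrm{QD})$ and $\varepsilon>0$.

**Step 1: pass to a block-diagonal operator of almost the same spectral radius.** By (2) and the upper semicontinuity of $r$, there is $B\in(\mathrm{BD})$ with
$$\|T-B\|<\varepsilon,\qquad r(B)<r(T)+\varepsilon .$$
Even if $T$ is quasinilpotent, $B$ need not be. That is why Theorem 1 is needed for all elements and not only for quasinilpotent ones.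

**Step 2: the C\*-algebra of $B$ consists of block-diagonal operators.** Let $P_n\in\mathcal{PF}(\mathcal H)$ converge strongly to $I$ with $BP_n=P_nB$ for all $n$. Taking adjoints, $B^*P_n=P_nB^*$. The operators commuting with all $P_n$ form a norm-closed algebra, which contains $I$, $B$ and $B^*$; so it contains the C\*-algebra $C^*(B,I)$ generated by $B$ and $I$. Hence $C^*(B,I)\subseteq(\mathrm{BD})$, with the same projections $P_n$ for all its elements.

**Step 3: apply Theorem 1 inside that algebra.** Take $\mathcal A=C^*(B,I)$, the element $B$, the number $r=r(T)+\varepsilon>r(B)$, and $\delta=\varepsilon$. We get a nilpotent $M\in C^*(B,I)$ with $\|B-M\|\le e^\varepsilon(r(T)+\varepsilon)$. By Step 2, $M\in(\mathrm{Nil})\cap(\mathrm{BD})=(\mathrm{BDN})$, and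
$$\|T-M\|\le\varepsilon+e^\varepsilon(r(T)+\varepsilon).$$
Since $\varepsilon>0$ was arbitrary, $\operatorname{dist}(T,(\mathrm{BDN}))\le r(T)$. If $\sigma(T)=\{0\}$, then $r(T)=0$ and $T\in\overline{(\mathrm{BDN})}$. $\blacksquare$

## 9. Sharpness, a distance formula, and operators with essential spectrum $\{0\}$

We prove Theorem 3 part by part.

**Part 1: scalar multiples of unitaries attain the bound.** All powers of $U$ are unitary, so $r(\lambda U)=|\lambda|$ by (1). If $\lambda=0$ all the quantities are $0$. Let $\lambda\ne0$. Since $0$ is nilpotent, $\operatorname{dist}(\lambda U,\mathrm{Nil}(\mathcal A))\le|\lambda|$. Suppose $M$ is nilpotent and $\|\lambda U-M\|<|\lambda|$. Then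
$$\|1-\lambda^{-1}U^*M\|=\|\lambda^{-1}U^*(\lambda U-M)\|<1,$$
so $U^*M$ is invertible, and hence so is $M=U(U^*M)$. A nilpotent element is not invertible, so this is a contradiction. For the last claim, $0\in(\mathrm{BDN})$ gives $\operatorname{dist}(\lambda I,(\mathrm{BDN}))\le|\lambda|$, and the argument with $U=I$ in $\mathcal B(\mathcal H)$ gives the reverse inequality because $(\mathrm{BDN})\subseteq(\mathrm{Nil})$. Since $\lambda I\in(\mathrm{QD})$, the constant is optimal in Theorem 2 as well.

**Part 2: the distance formula.** For "$\ge$", each $X\in(\mathrm{BDN})$ is in $(\mathrm{QD})$ and has $r(X)=0$, so the infimum is at most $\|T-X\|$; take the infimum over $X\in(\mathrm{BDN})$. For "$\le$", let $X\in(\mathrm{QD})$. By the triangle inequality and Theorem 2 applied to $X$,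
$$\operatorname{dist}(T,(\mathrm{BDN}))\le\|T-X\|+\operatorname{dist}(X,(\mathrm{BDN}))\le\|T-X\|+r(X).$$

**Part 3: two descriptions of $\overline{(\mathrm{BDN})}$.** Elements of $(\mathrm{BDN})$ are quasidiagonal and quasinilpotent, and quasidiagonal quasinilpotent operators lie in $\overline{(\mathrm{BDN})}$ by Theorem 2. So the two sets have the same closure, which is the first claim. For the second, if $T\in\overline{(\mathrm{BDN})}$, choose $T_n\in(\mathrm{BDN})$ with $T_n\to T$; then $T_n\in(\mathrm{QD})$ and $r(T_n)=0$. Conversely, if $T_n\in(\mathrm{QD})$, $T_n\to T$ and $r(T_n)\to0$, then Part 2 gives $\operatorname{dist}(T,(\mathrm{BDN}))\le\|T-T_n\|+r(T_n)\to0$.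

**Part 4: the case $\sigma_e(T)=\{0\}$.** (a)$\Rightarrow$(b): $(\mathrm{BDN})\subseteq(\mathrm{QD})\cap(\mathrm{Nil})$, and $(\mathrm{QD})$ is closed. (c)$\Rightarrow$(a) is Theorem 2. It remains to prove (b)$\Rightarrow$(c).

Let $T\in(\mathrm{QD})\cap\overline{(\mathrm{Nil})}$ with $\sigma_e(T)=\{0\}$, and suppose there is $\lambda\in\sigma(T)$ with $\lambda\ne0$. We first show that $\lambda$ is isolated in $\sigma(T)$, and then that a nonzero isolated point is impossible for a limit of nilpotents.

*Isolation.* Recall the analytic Fredholm theorem (see e.g. Conway, *A Course in Functional Analysis*, Ch. XI, for the Fredholm theory): if a holomorphic family of Fredholm operators on a connected open set $G$ is invertible at one point of $G$, then it is invertible on $G$ outside a set with no accumulation point in $G$. Apply this to $z\mapsto z-T$ on $G=\mathbb C\setminus\sigma_e(T)=\mathbb C\setminus\{0\}$, which is connected and contains all $z$ with $|z|>\|T\|$, where $z-T$ is invertible. So $\lambda$ is an isolated point of $\sigma(T)$.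

*Contradiction.* Choose a small circle $\Gamma$ about $\lambda$, disjoint from $\sigma(T)$, whose closed disc contains neither $0$ nor any point of $\sigma(T)$ other than $\lambda$. Let $M_n$ be nilpotent with $M_n\to T$. As $\sigma(M_n)=\{0\}$, the resolvent $(z-M_n)^{-1}$ exists on $\Gamma$. Let $\kappa=\max_{z\in\Gamma}\|(z-T)^{-1}\|$. When $\|M_n-T\|\le\frac1{2\kappa}$, the factorization
$$z-M_n=(z-T)\bigl(1-(z-T)^{-1}(M_n-T)\bigr)$$
gives $\|(z-M_n)^{-1}\|\le2\kappa$ on $\Gamma$, and then
$$\|(z-M_n)^{-1}-(z-T)^{-1}\|=\|(z-M_n)^{-1}(M_n-T)(z-T)^{-1}\|\le2\kappa^2\|M_n-T\| .$$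
So the resolvents converge uniformly on $\Gamma$, and
$$\frac1{2\pi i}\oint_\Gamma(z-M_n)^{-1}dz\longrightarrow\frac1{2\pi i}\oint_\Gamma(z-T)^{-1}dz=:E .$$
The left side is $0$ by Cauchy's theorem, because $(z-M_n)^{-1}$ is holomorphic off $0$ and $0$ lies outside the closed disc. Hence $E=0$. But $E$ is the Riesz idempotent of $T$ at $\lambda$: it commutes with $T$, and the restriction of $T$ to $\ker E$ has spectrum $\sigma(T)\setminus\{\lambda\}$. If $E$ were $0$, then $\ker E=\mathcal H$ and $\lambda\notin\sigma(T)$, a contradiction.

So $\sigma(T)\subseteq\{0\}$, and since the spectrum is nonempty, $\sigma(T)=\{0\}$. This proves (c). In particular, an operator with $\sigma_e(T)=\{0\}$ that lies in $(\mathrm{QD})\cap\overline{(\mathrm{Nil})}$ also lies in $\overline{(\mathrm{BDN})}$, so it cannot witness Herrero's strict inclusion. $\blacksquare$
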